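# The radius bound for the Randić index via the edge weight $1/\max\{d(u),d(v)\}$

## The inequality $\Phi(G)\ge\mathrm{rad}(G)-\tfrac12$

**Theorem 1.** For a finite simple graph $G$ put
$$\Phi(G)=\sum_{uv\in E(G)}\frac1{\max\{d_G(u),d_G(v)\}} ,\qquad R(G)=\sum_{uv\in E(G)}\frac1{\sqrt{d_G(u)\,d_G(v)}} .$$
For every connected graph $G$,
$$\Phi(G)\ \ge\ \mathrm{rad}(G)-\tfrac12 .$$
Consequently $R(G)\ge \mathrm{rad}(G)-\tfrac12\ge\mathrm{rad}(G)-1$ for every connected graph $G$.

Here $d_G(u)$ is the degree of $u$, and $R(G)$ is the Randić index. The distance $d(u,v)$ is the length of a shortest $u$–$v$ path, the eccentricity of $v$ is $\mathrm{ecc}(v)=\max_u d(u,v)$, the radius $\mathrm{rad}(G)$ is the smallest eccentricity, and the diameter $\mathrm{diam}(G)$ is the largest. A vertex of smallest eccentricity is a centre. For the one-vertex graph, $\mathrm{rad}(K_1)=\Phi(K_1)=0$. All graphs are finite and simple.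

The inequality $R(G)\ge\mathrm{rad}(G)-1$ for all connected $G$ is a conjecture of Fajtlowicz; the problem is taken from "Some Distance And Degree Graph Invariants And Fullerene Structures" (http://www.fmf.uni-lj.si/~skreko/DodatnoStudijskoGradivo/KemijskaTeorijaGrafov/Andova-PhD.pdf). So the conjecture is true, with $\frac12$ in place of $1$. Two known facts come with the problem: $R(G)\ge\mathrm{diam}(G)/2\ge\mathrm{rad}(G)/2$ for every connected $G$, and $R(G)\ge\mathrm{rad}(G)$ for connected $G$ of maximum degree at most $4$, except a path with an even number of vertices. We use neither.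

The passage from $\Phi$ to $R$ is one line: $\sqrt{ab}\le\max\{a,b\}$ for $a,b>0$, so $R(G)\ge\Phi(G)$ edge by edge. From now on only $\Phi$ matters. We call $\mathrm{wt}(uv)=1/\max\{d(u),d(v)\}$ the *weight* of the edge $uv$. In the path $P_4$ all three edges touch a vertex of degree $2$, so every weight is $\frac12$ and $\Phi(P_4)=\frac32=\mathrm{rad}(P_4)-\frac12$.

We work with $\Phi$ because it reacts to small changes in a simple way. If the degree of $u$ drops from $d$ to $d-1$ and the other degrees stay, then of the edges remaining at $u$ only those going to neighbours of degree *smaller than $d$* change weight, each by exactly $\frac1{d-1}-\frac1d=\frac1{d(d-1)}$. In $R$ every edge at $u$ would change.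

## Paths, cycles, stars, complete graphs, trees

A path with $n\ge3$ vertices has $\Phi(P_n)=\frac{n-1}2$ and $\mathrm{rad}(P_n)=\lfloor n/2\rfloor$, so the theorem holds, with equality when $n\ge4$ is even. For $P_2$ we have $\Phi=1=\mathrm{rad}$. A connected $d$-regular graph on $n$ vertices, $d\ge1$, has $nd/2$ edges of weight $1/d$, so $\Phi=n/2$: for the cycle, $\frac n2\ge\lfloor\frac n2\rfloor=\mathrm{rad}(C_n)$; for $K_n$ with $n\ge2$, $\frac n2\ge1$. A star $K_{1,n}$ with $n\ge1$ has $\Phi=1=\mathrm{rad}$.

For a tree $T$ it is a textbook fact that $\mathrm{diam}(T)\ge2\,\mathrm{rad}(T)-1$. So for trees the theorem follows from $\Phi(T)\ge\mathrm{diam}(T)/2$, and this inequality, for all connected graphs, will be our Lemma 8. For general graphs it is not enough: the cycle $C_{2k}$ has radius and diameter $k$, and Lemma 8 gives only $k/2$.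

## Spanning trees, and where they fail: the graph $Q_6$

A spanning tree $T$ of $G$ has $\mathrm{rad}(T)\ge\mathrm{rad}(G)$, because distances only grow. If we could always delete a non-bridge without increasing $\Phi$, we would arrive at a tree with $\Phi(T)\le\Phi(G)$ and be done. For some graphs this works well; the following one stops it completely.

Let $Q_6$ have two hubs $z_1,z_2$, six middle vertices $x_1,\dots,x_6$, each adjacent to both hubs, and a leaf $y_i$ attached to each $x_i$. The hubs have degree $6$, the middle vertices degree $3$. Hence $\Phi(Q_6)=12\cdot\frac16+6\cdot\frac13=4$. The radius is $2$: a hub has eccentricity $2$, and no vertex is adjacent to all others.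

*Every spanning tree of $Q_6$ has $\Phi\ge\frac{25}6>4$.* Such a tree $T$ contains the six leaf edges and $7$ edges of the $K_{2,6}$. So exactly one $x_i$ keeps both hub edges and the other five keep one each. The leaf edges now weigh $5\cdot\frac12+\frac13=\frac{17}6$. The hub degrees add up to $7$, so one hub has degree at least $4$; its neighbours have degree at most $3$, so its edges have total weight $1$. The other hub has degree at most $3$ and is adjacent to the $x_i$ of degree $3$; that edge weighs $\frac13$. The sum is at least $\frac{17}6+1+\frac13=\frac{25}6$.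

Already the first deletion goes wrong. Remove $x_1z_1$: we lose $\frac16$; the other five edges at $z_1$ gain $5(\frac15-\frac16)=\frac16$; the leaf edge at $x_1$ gains $\frac12-\frac13=\frac16$; the edge $x_1z_2$ keeps weight $\frac16$. Altogether $\Phi$ rises by $\frac16$, and by symmetry this holds for each of the twelve edges.

What does help for $Q_6$ is to delete all leaves: what remains is $K_{2,6}$, with $\Phi=2$. Deleting leaves may cost radius, but at most $1$. So in a minimal counterexample there are two kinds of moves: deletions that keep the graph connected and spanning must *raise* $\Phi$, and deletions that lower the radius by at most one must lower $\Phi$ by *less than $1$*. The proof plays these against each other. First we need exact formulas for the changes of $\Phi$.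

## How $\Phi$ and the radius react to deletions

**Lemma 2.** If $d(w)\ge1$ and all neighbours of $w$ have degree at most $d(w)$, then the edges at $w$ have total weight $1$. Hence every graph with an edge, connected or not, has $\Phi\ge1$.

Indeed each of the $d(w)$ edges weighs $1/d(w)$; for the second claim take $w$ of maximum degree.

**Lemma 3.** Deleting a leaf whose neighbour has degree $d\ge2$ does not increase $\Phi$.

We lose $\frac1d$, and each of the other $d-1$ edges at the neighbour gains at most $\frac1{d-1}-\frac1d=\frac1{d(d-1)}$.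

**Lemma 4.** Let $H$ be a connected subgraph of the connected graph $G$.

- (a) If $H$ is spanning, then $\mathrm{rad}(H)\ge\mathrm{rad}(G)$.
- (b) If every vertex of $G-V(H)$ has a neighbour in $V(H)$, then $\mathrm{rad}(G)\le\mathrm{rad}(H)+1$.
- (c) If $H$ arises by deleting the last two vertices of a pendant path, the neighbour $z$ of the deleted part lies in $H$, and $|V(H)|\ge2$, then $\mathrm{rad}(G)\le\mathrm{rad}(H)+1$.

*Proof.* Distances in $H$ are at least those in $G$; this gives (a). For (b), a centre of $H$ has eccentricity at most $\mathrm{rad}(H)+1$ in $G$. For (c) let $c$ have eccentricity $\rho=\mathrm{rad}(H)\ge1$ in $H$. If $c=z$, the deleted vertices are at distance at most $2\le\rho+1$ from $c$. If $c\ne z$, let $c'$ be the neighbour of $c$ on a shortest $c$–$z$ path of $H$. Then $d(c',z)\le\rho-1$, so the deleted vertices are at distance at most $(\rho-1)+2=\rho+1$ from $c'$, and all others at distance at most $\rho+1$. $\square$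

**Definition (lower neighbours, $\alpha$, $\beta$, $\Delta$).** For a vertex $u$ with $d_u\ge2$ let $\ell_u$ be the number of neighbours of degree $<d_u$, called *lower*, and $g_u=d_u-\ell_u$ the number of non-lower ones. Put
$$\alpha_u=\frac{\ell_u}{d_u(d_u-1)},\qquad\beta_u=\frac{g_u}{d_u(d_u-1)},\qquad\text{so}\qquad \ell_u\beta_u=g_u\alpha_u. \tag{1}$$
For an edge $e$ put $\Delta_e=\Phi(G-e)-\Phi(G)$. An edge is *equal* if its ends have the same degree.

In $Q_6$: a middle vertex has $d=3$, $\ell=1$, $g=2$, $\alpha=\frac16$, $\beta=\frac13$; a hub has $d=\ell=6$, $g=0$, $\alpha=\frac15$, $\beta=0$. There are no equal edges.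

**Lemma 5 (one edge).** If both ends of $uv$ have degree at least $2$, then
$$\Delta_{uv}=\alpha_u-\beta_v\ \ (d_u<d_v),\qquad \Delta_{uv}=\alpha_u+\alpha_v-\frac1d=\frac{\ell_u+\ell_v-(d-1)}{d(d-1)}\ \ (d_u=d_v=d). \tag{2}$$

*Proof.* Only edges at $u$ or at $v$ change, and lowering $d_u$ by one raises exactly the edges to lower neighbours of $u$. If $d_u<d_v$, then $u$ is one of the $\ell_v$ lower neighbours of $v$, so
$$\Delta_{uv}=\alpha_u+\frac{\ell_v-1}{d_v(d_v-1)}-\frac1{d_v}=\alpha_u+\frac{\ell_v-d_v}{d_v(d_v-1)}=\alpha_u-\beta_v .$$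
If $d_u=d_v=d$, neither end is lower than the other and $\Delta_{uv}=\alpha_u+\alpha_v-\frac1d$. $\square$

In $Q_6$ this gives $\Delta_{x_iz_j}=\frac16-0$, as found by hand.

**Lemma 6 (summing over many edges).** Let $F\subseteq E(G)$ be such that all ends of edges of $F$ have degree at least $2$. Let $f_v^{<}$, $f_v^{\ge}$ be the numbers of $F$-edges from $v$ to lower and to non-lower neighbours. Then
$$\sum_{e\in F}\Delta_e=\sum_v\frac{\ell_vf_v^{\ge}-g_vf_v^{<}}{d_v(d_v-1)}-\sum_{e\in F\ \mathrm{equal}}\frac1d, \tag{3}$$
where $v$ runs over the ends of edges of $F$ and $d$ is the common degree of the ends of $e$.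

*Proof.* Each $\Delta_e$ is the sum of the increments caused by lowering its two ends, minus $\mathrm{wt}(e)$. The increments caused at $v$ sum to $\frac{f_v^{<}(\ell_v-1)+f_v^{\ge}\ell_v}{d_v(d_v-1)}$. Charge the weight of a non-equal edge to its higher end: the charge at $v$ is $\frac{f_v^{<}}{d_v}=\frac{f_v^{<}(d_v-1)}{d_v(d_v-1)}$. The difference at $v$ is $\frac{f_v^{<}(\ell_v-d_v)+f_v^{\ge}\ell_v}{d_v(d_v-1)}$, which is the stated term. Finally subtract the weights of the equal edges. $\square$

This identity shows who the enemy is. Suppose $G$ has minimum degree at least $2$ and take $F=E(G)$. Then $f_v^{<}=\ell_v$ and $f_v^{\ge}=g_v$, all vertex terms vanish, and $\sum_e\Delta_e=-\sum_{\mathrm{equal}}\frac1d\le0$. So some edge can be deleted without raising $\Phi$. If $G$ is 2-connected with at least three vertices, the edge is not a bridge, and $G$ cannot be a minimal counterexample. Trouble comes from pendant paths only. If $F$ omits one pendant edge at $v$, then $f_v^{<}=\ell_v-1$, and $v$ contributes $+\beta_v$. In $Q_6$, with $F$ the twelve hub edges,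 the left side is $12\cdot\frac16=2$ and the right side $6\beta_{x_i}=2$.

**Lemma 7 (deleting several edges at a vertex).** Let $d_u\ge2$, let $S\subseteq N(u)$ have all members of degree at least $2$, and let $\ell^S,g^S$ count the lower and non-lower neighbours of $u$ in $S$. Put $\tau_S=\sum\frac1{d(d-1)}$ over the equal edges with both ends in $S$, $d$ being the common degree. If all edges $us$, $s\in S$, are deleted, then the total change of $\Phi$, *not counting changes on the remaining edges at $u$*, is
$$\sum_{s\in S}\Delta_{us}-g^S\alpha_u+\ell^S\Bigl(\beta_u-\frac1{d_u}\Bigr)+\tau_S . \tag{4}$$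

*Proof.* Consider an edge $xy$ not containing $u$. If $d_x<d_y$, its weight changes only if $y\in S$; then the new maximum is $d_y-1$ (as $d_x\le d_y-1$), whether or not $x\in S$, and the gain is exactly $\frac1{d_y(d_y-1)}$. An equal edge gains only if both ends lie in $S$, and then $\frac1{d(d-1)}$; these gains sum to $\tau_S$. Assign to $s\in S$ the loss of $us$ and the gains on edges from $s$ to lower neighbours other than $u$. By (2) the assigned amount is as follows. If $s$ is lower than $u$, it is $-\frac1{d_u}+\alpha_s=\Delta_{us}+\beta_u-\frac1{d_u}$. If $s$ is higher than $u$, it is $-\frac1{d_s}+\frac{\ell_s-1}{d_s(d_s-1)}=-\beta_s=\Delta_{us}-\alpha_u$. If $s$ is equal to $u$ in degree, it is $\alpha_s-\frac1{d_u}=\Delta_{us}-\alpha_u$. Sum over $s$. $\square$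

Check on $Q_6$ with $u=z_1$, $S=N(z_1)$: formula (4) gives $6\cdot\frac16-0+6(0-\frac16)+0=0$, and directly $\Phi(Q_6-z_1)=6\cdot\frac16+6\cdot\frac12=4$.

## The diameter lemma: $\Phi(G)\ge d(a,b)/2$

**Lemma 8.** For all vertices $a,b$ of a connected graph $G$, $\Phi(G)\ge d(a,b)/2$. Hence $\Phi(G)\ge\mathrm{diam}(G)/2$.

Suppose not, and take a counterexample $(G,a,b)$ with fewest edges; let $d=d(a,b)$. By Lemma 2, $d\ge3$. A path of length $d\ge2$ has $\Phi=d/2$, so $G$ is not a path with ends $a$ and $b$.

The plan: show that $G$ is a piece $C$ without bottlenecks, with a tail towards $a$ and a tail towards $b$. Then every edge of $C$ has $\Delta_e>0$, while (3) shows that the sum of these $\Delta_e$ is small. Deleting a whole vertex $t$ of large degree removes weight about $1$, and the small sum cannot make up for it.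

**Step 1 (what minimality gives).** *If $H\subsetneq G$ is a subgraph with fewer edges and $a,b$ lie in one component of $H$, then $\Phi(H)\ge\frac d2>\Phi(G)$.* Apply minimality to that component, in which $a,b$ have distance at least $d$. *No vertex $x\ne a,b$ has degree $1$:* as $|V(G)|\ge3$, its neighbour has degree at least $2$, and by Lemma 3 deleting $x$ does not raise $\Phi$, contradicting the first statement.

**Step 2 (vertices separating $a$ from $b$).** The aim is: *if $v\ne a,b$ separates $a$ from $b$, then $G-v$ has exactly two components, and exactly one of the two sides (component together with $v$) is a path with end $v$; its other end is $a$ or $b$.*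

Let $x=d(a,v)$, $y=d(v,b)$, so $x+y=d$. Divide the components of $G-v$ into two groups, one containing $a$, the other $b$. Let $A,B$ be the subgraphs induced by the groups together with $v$, and $n_A,n_B$ the degrees of $v$ in them, so $n_A+n_B=d_v$.

*Claim: $A$ or $B$ is a path with end $v$.* Suppose not. A shortest $v$–$b$ path contains one edge at $v$; together with the other $n_B-1$ edges of $B$ at $v$ we get $|E(B)|\ge y+n_B-1$. If equality held, these would be all edges of $B$. The other edges at $v$ end outside the shortest path, hence in leaves of $G$ different from $a,b$. By Step 1 there are none, and $B$ would be a path with end $v$. So $|E(B)|>y+n_B-1$. Let $A^+$ be $A$ plus a pendant path of length $y$ and $n_B-1$ leaves, all attached at $v$. It has fewer edges than $G$, $v$ has degree $n_A+1+(n_B-1)=d_v$ in it, and $a$ has distance $x+y=d$ from the end of the new path. By minimality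
$$\frac d2\le\Phi(A^+)=\Phi_A+\frac{n_B}{d_v}+\frac{y-1}2,$$
where $\Phi_A$ is the sum of the $G$-weights of $E(A)$: the $n_B$ new edges at $v$ weigh $\frac1{d_v}$ each and the other $y-1$ path edges $\frac12$ each. Symmetrically $\frac d2\le\Phi_B+\frac{n_A}{d_v}+\frac{x-1}2$. Adding the two, $\Phi(G)=\Phi_A+\Phi_B\ge d-1-\frac{d-2}2=\frac d2$, a contradiction.

*Two components.* Otherwise let $O\ne\emptyset$ be the union of the components of $G-v$ containing neither $a$ nor $b$. Put $O$ into the $a$-group: then $v$ has degree at least $2$ in $A$, so by the claim the $b$-side without $O$ is a path with end $v$. Symmetrically the $a$-side without $O$ is a path with end $v$. Their other ends have degree $1$, so by Step 1 they are $b$ and $a$, and the lengths are $y$ and $x$. Apply Lemma 2 to $G[O\cup v]$ with two leaves added at $v$; there $v$ has degree $d_v$, so $\Phi_O+\frac2{d_v}\ge1$, where $\Phi_O$ is the $G$-weight of $E(G[O\cup v])$. The two path edges at $v$ weigh $\frac1{d_v}$ each, the other $x+y-2$ path edges $\frac12$. So $\Phi(G)\ge1+\frac{x+y-2}2=\frac d2$,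 a contradiction.

So the two sides are uniquely determined, and by the claim at least one is a path with end $v$; its other end has degree $1$ and is therefore $a$ (for the $a$-side) or $b$ (for the $b$-side). If both were such paths, $G$ would be an $a$–$b$ path.

**Step 3 (cutting off the tails).** We define the piece $C$. If some separating $v$ (always $v\ne a,b$) has a path as its $a$-side, let $s$ be such a $v$ with $d(a,v)$ maximum and let $P_a$ be its $a$-side, including $s$. Otherwise put $s=a$, $P_a=\{a\}$. Define $s',P_b$ analogously for $b$.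

*$P_a\cap P_b=\emptyset$.* First, $s'\notin P_a$. Suppose $s'\in P_a$. Since $b\notin P_a$, $s'\ne b$, so $s'$ is a separating vertex whose $b$-side is a path; in particular $s'\ne a$. So $P_a\ne\{a\}$, i.e. $s\ne a$, and $s'$ is $s$ or an inner vertex of $P_a$. In both cases the $a$-side of $s'$ is also a path, contradicting Step 2. Symmetrically $s\notin P_b$. Now let $y\in P_a\cap P_b$. Then $y\ne s$, so $s\ne a$ and $P_a-s$ is a component of $G-s$ containing $y$. The set $P_b$ is connected, avoids $s$ and contains $y$, so $P_b\subseteq P_a-s$. Hence $b$ lies in the component of $a$ in $G-s$, a contradiction.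

Let $C=G-(P_a-s)-(P_b-s')$. So $G$ is $C$ with a pendant path ending in $a$ attached at $s$ (trivial if $s=a$) and one ending in $b$ attached at $s'$ (trivial if $s'=b$). $C$ is connected, because we removed components hanging at one vertex each, and $s\ne s'$. Every $a$–$b$ path of $G$ contains an $s$–$s'$ path of $C$.

**Step 4 (no bottleneck in $C$).** We want to be free to delete edges and vertices of $C$.

*No $z\in C\setminus\{s,s'\}$ separates $s$ from $s'$ in $C$.* Such a $z$ differs from $a,b$ and separates $a$ from $b$ in $G$. By Step 2 one of its sides, say the $a$-side, is a path from $a$ to $z$. It contains $P_a$, as $P_a$ is connected and avoids $z$; so if $s\ne a$, then $d(a,z)>d(a,s)$, contradicting the choice of $s$, and if $s=a$, no such $z$ should exist. The other case is symmetric.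

*No bridge $e$ of $C$ separates $s$ from $s'$.* An end of $e$ outside $\{s,s'\}$ would lie on all $s$–$s'$ paths of $C$, which we just excluded. So $e=ss'$. Since $d\ge3$, not both $s=a$ and $s'=b$. If $s\ne a$, the component of $C-e$ containing $s$ is $\{s\}$, since further vertices of it would lie in a third component of $G-s$, besides $P_a-s$ and the one containing $s'$, contradicting Step 2. The same holds for $s'$ if $s'\ne b$. If $s\ne a$ and $s'\ne b$, then $G$ is an $a$–$b$ path, a contradiction. Otherwise, say $s=a$ and $s'\ne b$ (the other case is symmetric). Then $G$ is a path of length $d$ from $a$ to $b$ with a connected graph $X$ attached at $a$, and $X\neq\{a\}$ as $G$ is not such a path. The $d-1$ path edges not at $a$ weigh $\frac12$. Lemma 2 for $X$ plus one leaf at $a$ shows that the remaining edges weigh at least $1$ together. So $\Phi(G)\ge1+\frac{d-1}2>\frac d2$, a contradiction.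

By Step 1 we conclude
$$\Delta_e>0\ \text{ for all } e\in E(C),\qquad \Phi(G-z)>\Phi(G)\ \text{ for all } z\in C\setminus\{s,s'\}.$$

**Step 5 (the sum of the $\Delta_e$ is small).** The vertices $s,s'$ have degree at least $2$ in $C$, since otherwise their only edge in $C$ would be a bridge of $C$ separating them. Hence, with Step 1, all vertices of $C$ have degree at least $2$ in $G$ (if $a\in C$, then $a=s$, and similarly for $b$). Let $L_s=1$ if $s\ne a$, else $0$; let $L_{s'}=1$ if $s'\ne b$, else $0$. For $\sigma\in\{s,s'\}$ with $L_\sigma=1$ we have $d_\sigma\ge3$, and the neighbour of $\sigma$ outside $C$ has degree at most $2$, so it is lower. Apply (3) with $F=E(C)$. At $v\ne s,s'$ we have $f_v^{<}=\ell_v$, $f_v^{\ge}=g_v$; at $\sigma$ we have $f_\sigma^{<}=\ell_\sigma-L_\sigma$, $f_\sigma^{\ge}=g_\sigma$. So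
$$\sum_{e\in E(C)}\Delta_e=L_s\beta_s+L_{s'}\beta_{s'}-\mathrm{eq}_C,\qquad \mathrm{eq}_C=\sum_{e\in E(C)\ \mathrm{equal}}\frac1d .$$

*Every $u\in C$ has $\ell_u\ge1$.* If $\ell_u=0$, take $uz\in E(C)$. If $d_z>d_u$, then $\Delta_{uz}=-\beta_z\le0$. If $d_z=d_u=d$, then $\ell_z\le d-1$ and $\Delta_{uz}=\alpha_z-\frac1d\le0$. Both contradict Step 4.

**Step 6 (deleting a vertex).** We delete a vertex $t\in C\setminus\{s,s'\}$ of maximum degree among $C\setminus\{s,s'\}$; it exists since $s$ has degree at least $2$ in $C$. All neighbours of $t$ lie in $C$ and have degree at least $2$; as $\ell_t\ge1$, $d_t\ge3$. By (4) with $u=t$, $S=N(t)$, and by $\ell_t\beta_t=g_t\alpha_t$,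
$$\Phi(G-t)-\Phi(G)=-\frac{\ell_t}{d_t}+\sum_{e\ni t}\Delta_e+\tau_{N(t)}\le-\frac{\ell_t}{d_t}+\sum_{e\in E(C)}\Delta_e+\tau_{N(t)} .$$
Let $e_t$ and $k$ be the numbers of neighbours of $t$ of equal and of strictly higher degree; the latter lie in $\{s,s'\}$. The equal edges at $t$ and those inside $N(t)$ are distinct edges of $C$, and $\frac1d\ge\frac1{d(d-1)}$, so $\mathrm{eq}_C\ge\frac{e_t}{d_t}+\tau_{N(t)}$. With Step 5 and $\ell_t+e_t=d_t-k$,
$$\Phi(G-t)-\Phi(G)\le-\Bigl(1-\frac k{d_t}\Bigr)+L_s\beta_s+L_{s'}\beta_{s'} .$$
If $L_\sigma=1$, then $g_\sigma\le d_\sigma-1$, so $\beta_\sigma\le\frac1{d_\sigma}\le\frac13$. There are three cases.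

- None of $s,s'$ has degree $>d_t$. Then $k=0$, and the right side is at most $-1+\frac23$.
- Exactly one has, say $s$. If $L_s=1$, all neighbours of $s$ are lower, so $\beta_s=0$; in any case $L_s\beta_s=0$. With $k\le1$ and $d_t\ge3$ the right side is at most $-\frac23+\frac13$.
- Both have. If $L_\sigma=1$, only the other one of $s,s'$ can be a non-lower neighbour of $\sigma$, so $g_\sigma\le1$; as $d_\sigma\ge4$, $\beta_\sigma\le\frac1{12}$. With $k\le2$ the right side is at most $-\frac13+\frac16$.

Always $\Phi(G-t)<\Phi(G)$, contradicting Step 4. This proves Lemma 8. $\square$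

## A minimal counterexample is a 2-connected core with short hairs

Now suppose Theorem 1 fails, and let $G$ be a connected counterexample with fewest edges. Put $r=\mathrm{rad}(G)$, so $\Phi(G)<r-\frac12$. By Lemma 2 (and the value for $K_1$), $r\ge2$. By minimality:

- **(C1)** every connected $H$ with fewer edges and $\mathrm{rad}(H)\ge r$ has $\Phi(H)\ge r-\frac12>\Phi(G)$; by Lemma 4(a) this applies to every proper connected spanning subgraph of $G$;
- **(C2)** every connected $H$ with fewer edges and $\mathrm{rad}(H)\ge r-1$ has $\Phi(H)\ge r-\frac32>\Phi(G)-1$.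

By Lemma 8, $\mathrm{diam}(G)\le2\Phi(G)<2r-1$, so $\mathrm{diam}(G)\le2r-2$.

**Step 1 (cut vertices carry pendant paths).** Let $v$ be a cut vertex, and let $e_1\ge e_2\ge\cdots$ be the depths (maximum distance from $v$) of the components $C_1,C_2,\dots$ of $G-v$. Then $e_1=\mathrm{ecc}(v)\ge r$. If $e_2\ge e_1-1$, then $\mathrm{diam}(G)\ge e_1+e_2\ge2r-1$, a contradiction; so $e_1\ge e_2+2$. Let $A=G[C_1\cup v]$, $B_v=G[v\cup C_2\cup\cdots]$, $p=e_2\ge1$.

*Claim: $B_v$ is a path of length $p$ with end $v$.* Suppose not. $B_v$ is connected and properly contains a shortest path of length $p$ from $v$, so $|E(B_v)|>p$. Let $G'$ be $A$ with a pendant path of length $p$ at $v$; it has fewer edges than $G$. We check $\mathrm{rad}(G')\ge r$. For $x\in A$ choose $y$ with $d_G(x,y)\ge r$. If $y\in A$, then $d_{G'}(x,y)=d_G(x,y)$. If $y\in B_v$, the end of the new path has distance $d(x,v)+p\ge d_G(x,y)\ge r$ from $x$. The new path vertices have eccentricity greater than $e_1\ge r$.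

Next we check $\Phi(G')\le\Phi(G)$. Let $a,b$ be the degrees of $v$ in $A,B_v$, let $d=a+b$, and let $\Phi_B$ be the $G$-weight of $E(B_v)$. Add $a\ge1$ leaves to $B_v$ at $v$: the degree of $v$ is $d$, the diameter is at least $p+1$, and Lemma 8 gives $\Phi_B+\frac ad\ge\frac{p+1}2$, i.e. $\Phi_B\ge\frac{p-1}2+\frac bd$. The right side is exactly the weight of a pendant path of length $p$ and $b-1$ leaves attached to $A$ at $v$. So replacing $B_v$ by these does not raise $\Phi$, and deleting the $b-1$ leaves one by one does not either, by Lemma 3. The result is $G'$, and $\Phi(G')\le\Phi(G)$ contradicts (C1).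

So for every cut vertex $v$, $G-v$ has exactly two components: $C_1(v)$, of depth $e_1(v)\ge r$, and $B_v^\circ:=B_v-v$, where $B_v$ is a path with end $v$ of length at most $e_1(v)-2$. In $Q_6$ (used only as an illustration) the cut vertices are the $x_i$, and $B_{x_i}^\circ=\{y_i\}$.

**Step 2 (the sets $B_v^\circ$ are nested or disjoint).** This lets us remove all of them consistently. Let $u\ne v$ be cut vertices.

*If $u\in B_v^\circ$, then $B_u^\circ\subsetneq B_v^\circ$.* The cut vertex $u$ is an inner vertex of the path $B_v$. One component of $G-u$ contains $C_1(v)\cup v$ and has depth $>e_1(v)$; the other is the tail of $B_v$ beyond $u$, of smaller depth. So $B_u^\circ$ is the tail.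

*If $u\notin B_v^\circ$ and $v\notin B_u^\circ$, then $B_u^\circ\cap B_v^\circ=\emptyset$.* The set $B_u^\circ$ is connected and avoids $v$, so it lies in one component of $G-v$. Suppose this is $B_v^\circ$. Then $B_v^\circ$, connected and avoiding $u$, lies in a component of $G-u$, and since it contains $B_u^\circ$, it lies in $B_u^\circ$. So the two sets coincide. The only vertex outside the common set with a neighbour in it is both $u$ and $v$, a contradiction.

Consequently the inclusion-maximal sets $B_v^\circ$ belong to different $v$ and are pairwise disjoint, and if $B_v^\circ$ is maximal, then $v$ lies in no $B_u^\circ$. Let the *core* $K$ be $G$ minus all maximal sets $B_v^\circ$. Then $G$ is $K$ with pendant paths attached at distinct vertices of $K$. $K$ is nonempty, and it is connected, since a path between two vertices of $K$ could enter and leave a set $B_v^\circ$ only through $v$.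

**Step 3 ($K$ is 2-connected with at least three vertices).** *$K$ has no cut vertex.* Let $x$ be one. Then $x$ is a cut vertex of $G$, again because the removed paths hang at single vertices. The set $B_x^\circ$ lies in a maximal $B_u^\circ$. If $u\ne x$, then $x\notin B_u^\circ$ as $x\in K$, and $u\notin B_x^\circ$, since otherwise $B_u^\circ\subsetneq B_x^\circ$. So $B_x^\circ\cap B_u^\circ=\emptyset$ by Step 2, a contradiction. Hence $u=x$, $B_x^\circ$ is itself maximal, and $K-x$ arises from the connected graph $C_1(x)$ by deleting pendant paths attached at vertices of $K-x$. So $K-x$ is connected, a contradiction.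

*$|K|\ge3$.* If $K=\{x\}$, then either $G=K_1$, contradicting $r\ge2$, or $V(G)=\{x\}\cup B_x^\circ$, contradicting $C_1(x)\ne\emptyset$. If $|K|=2$, then $G$ is a path on $n$ vertices, $n\ge4$ as $r\ge2$, and $\Phi(G)=\frac{n-1}2\ge\lfloor\frac n2\rfloor-\frac12=\mathrm{rad}(G)-\frac12$, a contradiction.

So $K$ is 2-connected with $|K|\ge3$, and $G$ is $K$ with at most one pendant path, called a *hair*, of length $h(u)\ge0$, at each $u\in K$. All leaves of $G$ are ends of hairs. A vertex with a hair has degree at least $3$.

**Step 4 (hairs are short).** If $h(u)\ge2$, deleting the last vertex of the hair lowers $\Phi$ by exactly $\frac12$: the last edge has weight $\frac12$, and the weight of the edge before it is unchanged (for $h(u)=2$ because $d_u\ge3$). Suppose two vertices had $h\ge2$. Deleting all leaves of $G$ would lower $\Phi$ by at least $1$ (use Lemma 3 for hairs of length $1$) and the radius by at most $1$ (Lemma 4(b)), contradicting (C2). If $h(u)\ge3$, deleting the last two vertices of this hair lowers $\Phi$ by exactly $1$ and the radius by at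 most $1$ (Lemma 4(c)), contradicting (C2). So all $h(u)\le1$, except possibly one vertex $q$ with $h(q)=2$.

**Definition.** Let $L'=\{u\in K:h(u)=1\}$ and $L=L'\cup\{q\}$ ($L=L'$ if $q$ does not exist). Put $L_u=1$ if $u\in L$, else $0$.

## What edge deletions say locally

From here $d_u,\ell_u,g_u,\alpha_u,\beta_u$ refer to $G$. By $N_K(u)$ we denote the set of neighbours of $u$ in $K$. Since $K$ is 2-connected, no edge of $K$ is a bridge, and (C1) gives
$$\Delta_e>0\qquad\text{for all }e\in E(K). \tag{5}$$
Exactly as in Step 5 of Lemma 8, with an edge $uz\in E(K)$, this yields $\ell_u\ge1$ for all $u\in K$. Hence *$d_u\ge3$ for all $u\in K$*: vertices of $L$ have degree at least $3$, and a vertex $u\in K\setminus L$ with $d_u=2$ would have $\ell_u=0$. Hair neighbours of vertices of $K$ have degree at most $2$ and are therefore lower. By (2) and (5), if $xy\in E(K)$ is equal of degree $d$, then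
$$\ell_x+\ell_y\ge d,\qquad\Delta_{xy}\ge\frac1{d(d-1)} . \tag{6}$$
A degree-3 vertex $x\in K$ can have only its hair neighbour as a lower neighbour, so $x\in L$ and $\ell_x=1$. By (6) two degree-3 vertices of $K$ are never adjacent (that would need $2\ge3$). So *equal edges of $K$ have degree $d\ge4$.*

**Lemma 9.** There are at most two vertices of degree $3$ in $K$.

*Proof.* Delete the leaves at all degree-3 vertices of $L'$ and, if $d_q=3$, the hair end at $q$. No other weight changes, since the $K$-neighbours of degree-3 vertices have degree at least $4$. So $\Phi$ drops by $\frac13$ per leaf at $L'$, plus $\frac12$ for $q$. By Lemma 4(b) and (C2) the drop is less than $1$. So there are at most two degree-3 vertices in $L'$, and at most one if $d_q=3$. $\square$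

**Definition.** A vertex $w\in K$ is a *local maximum* if $d_v\le d_w$ for all $v\in N_K(w)$. For a local maximum $w$ put $E_w=E(K-w)$, $Z=L'\cap N_K(w)$, and for $v\in Z$
$$\mathrm{def}_v=\frac{2\ell_v-d_v}{d_v(d_v-1)(d_v-2)},\qquad Z^+=\{v\in Z:2\ell_v>d_v\},\qquad \rho_v=\frac2{(d_v-2)(d_v-3)}\ \ (v\in Z^+).$$

In $Q_6$ a hub is a local maximum; with $w=z_1$, $Z$ consists of all $x_i$, $\mathrm{def}_{x_i}=-\frac16$, and $Z^+=\emptyset$. A typical member of $Z^+$ has degree $4$, with neighbours $w$, a leaf, and two degree-3 vertices: there $\ell=3$, $\mathrm{def}=\frac1{12}$, $\rho=1$.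

Some facts to keep at hand. Degree-3 vertices have $\ell=1$, so they are not in $Z^+$ and $\rho_v$ is defined. For $v\in Z^+$ we have $d_v>2g_v$, and $g_v\ge1$ because of $w$. If $d_v=4$, then $g_v=1$, so *all $K$-neighbours of $v$ other than $w$ have degree $3$*, and $\rho_v=1$. Otherwise $d_v\ge5$ and $\rho_v\le\frac13$.

The number $\mathrm{def}_v$ will be a deficit in our main estimate. The next lemma pays for it by another deletion.

**Lemma 10.** Let $w$ be a local maximum and $v\in Z^+$. Put $\delta_v=\sum_{e\ni v,\,e\in E_w}\Delta_e$ and $\tau_v=\sum\frac1{d(d-1)}$ over the equal edges inside $N_K(v)\setminus\{w\}$. Then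
$$\delta_v+\tau_v>\frac{(2\ell_v-d_v)(d_v-3)}{2d_v(d_v-1)},\qquad\text{hence}\qquad\mathrm{def}_v<\rho_v(\delta_v+\tau_v). \tag{7}$$

*Proof.* Delete all $K$-edges at $v$ except $vw$. The result is a proper spanning subgraph, connected since $K-v$ is connected. The edge $vw$ keeps weight $1/d_w$, and the leaf edge at $v$ changes from $\frac1{d_v}$ to $\frac12$. Use (4) with $S=N_K(v)\setminus\{w\}$, $\ell^S=\ell_v-1$ (the leaf is lower, $w$ is not), $g^S=g_v-1$, and $\ell_v\beta_v=g_v\alpha_v$. The total change is
$$\delta_v+\tau_v+\alpha_v-\beta_v-\frac{\ell_v-1}{d_v}+\frac12-\frac1{d_v}=\delta_v+\tau_v+\frac{2\ell_v-d_v}{d_v(d_v-1)}-\frac{2\ell_v-d_v}{2d_v},$$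
and the last two terms combine to $-\frac{(2\ell_v-d_v)(d_v-3)}{2d_v(d_v-1)}$. The change is positive by (C1). Multiply by $\rho_v$. $\square$

## Cutting all hairs and stripping a local maximum

Apply (3) with $F=E(K)$. By (5) the sum is positive, so $\sum_{v\in L}\beta_v$ exceeds $\sum_{\mathrm{equal}}\frac1d$. On the other hand, deleting a leaf at $v$, with no other change near $v$, lowers $\Phi$ by $\frac1{d_v}-\frac{\ell_v-1}{d_v(d_v-1)}=\beta_v$. So cutting all hairs at once should lower $\Phi$, and by (C2) we get a contradiction if the drop is at least $1$. But positivity alone is not $1$. The missing $1$ is visible in Lemma 2: the edges at a local maximum $w$ weigh exactly $1$ together. So, in addition to cutting the hairs, we delete all $K$-edges at $w$ but one, $wu_0$; the graph stays connected. The price is the weight of the surviving edge, and the losses at vertices that lose both a leaf and the edge to $w$. The following inequality is the exact balance.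

Fix a local maximum $w$ and $u_0\in N_K(w)$. We write $[\,\cdot\,]$ for $1$ if the statement holds and $0$ otherwise. For $v\in K\setminus w$ put
$$\varepsilon_v=[v\in L']+[v\in N_K(w)\setminus u_0],$$
the number of edges that $v$ is going to lose. For an equal edge $e=xy\in E_w$ of degree $d$ put $m=\min(\varepsilon_x,\varepsilon_y)$ and $\theta_e=\frac1{d-m}-\frac1d$, the increase of its weight. For example, if both ends carry a leaf and are adjacent to $w$ and neither is $u_0$, then $m=2$, $\theta_e=\frac2{d(d-2)}$. Put
$$V_e=\Delta_e+[e\text{ equal}]\Bigl(\frac1d-\theta_e\Bigr),\qquad s^*=\sum_{e\in E_w}V_e,$$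
$$\kappa(u_0)=\frac{g_{u_0}-1}{d_{u_0}(d_{u_0}-1)}\ \text{ if }u_0\notin L',\qquad\kappa(u_0)=\frac{g_{u_0}-1}{(d_{u_0}-1)(d_{u_0}-2)}\ \text{ if }u_0\in L'.$$

**Lemma 11.** For every local maximum $w$ and every $u_0\in N_K(w)$,
$$\kappa(u_0)>s^*-\sum_{v\in Z}\mathrm{def}_v . \tag{8}$$

*Proof.* **Step 1 (the deletion).** Let $H$ arise from $G$ by deleting the end vertex of every hair and all $K$-edges at $w$ except $wu_0$. $H$ is connected, as $K-w$ is; it has fewer edges, as $w$ has at least two $K$-edges; every deleted vertex has a neighbour in $H$. So $\mathrm{rad}(H)\ge r-1$ by Lemma 4(b), and $\Phi(G)-\Phi(H)<1$ by (C2). We bound this drop from below. In $H$ each $v\in K\setminus w$ has degree $d_v-\varepsilon_v$.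

**Step 2 (the drop, place by place).** We split the edges of $G$ into three kinds and account for each.

*Edges at $w$.* In $G$ they weigh $1$ in total. In $H$, $w$ has degree at most $2$, and $u_0$ has degree $d_{u_0}-[u_0\in L']\ge2$, so $wu_0$ weighs $\omega=1/(d_{u_0}-[u_0\in L'])$. If $w=q$, the first hair edge weighs $\frac12$ in $H$; this is compensated by the deleted end edge of weight $\frac12$. Net drop: $1-\omega$.

*For $v\in K\setminus w$: the hair edges at $v$ and the edges of $E_w$ from $v$ to lower neighbours.* Note that $w$ is never a lower neighbour of $v$. With $\eta_v=\frac1{d_v-\varepsilon_v}-\frac1{d_v}$, each surviving edge from $v$ to a lower neighbour increases by at most $\eta_v$. So these edges contribute a drop of at least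
$$D_v=\frac1{d_v}-(\ell_v-1)\eta_v\ \ (v\in L'),\qquad D_v=-\ell_v\eta_v\ \ (v\notin L),\qquad D_q=\frac12-\ell_q\eta_q\ \ (v=q).$$

*Equal edges of $E_w$* increase by $\sum\theta_e$ in total. Altogether
$$\Phi(G)-\Phi(H)\ge1-\omega+\sum_{v\in K\setminus w}D_v-\sum_{e\in E_w\ \mathrm{equal}}\theta_e .$$

**Step 3 (comparison with the identity).** We compare $\sum D_v$ with $\sum\Delta_e$. Put $c_v=[v\in N_K(w)]$ and $J_v=L_v\beta_v-c_v\alpha_v$. By (3) with $F=E_w$, where $f_v^{<}=\ell_v-L_v$ and $f_v^{\ge}=g_v-c_v$,
$$\sum_{e\in E_w}\Delta_e=\sum_{v\in K\setminus w}J_v-\sum_{e\in E_w\ \mathrm{equal}}\frac1d .$$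
Now compare $D_v$ with $J_v$, dropping the index $v$.

- $v\in L'$, $v\ne u_0$, $v\notin N_K(w)$: $\varepsilon=1$, $c=0$, $D=\frac1d-\frac{\ell-1}{d(d-1)}=\beta=J$.
- $v\notin L$, $v\ne u_0$: $\varepsilon=c$, $D=-c\alpha=J$.
- $v=q\ne u_0$: $\varepsilon=c$, $D=\frac12-c\alpha\ge J$, because $g\le d-1$ gives $\beta\le\frac1d\le\frac13$.
- $v\in Z\setminus u_0$: $\varepsilon=2$, $\eta=\frac2{d(d-2)}$, and
$$D-J=\frac1d-\frac{2(\ell-1)}{d(d-2)}-\frac{d-2\ell}{d(d-1)}=\frac{d-2\ell}{d(d-2)}-\frac{d-2\ell}{d(d-1)}=\frac{d-2\ell}{d(d-1)(d-2)}=-\mathrm{def}_v .$$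
- $v=u_0$: $D-J\ge\alpha$. If $u_0\in L'$, then $\varepsilon=1$, $D=\beta$, $J=\beta-\alpha$. If $u_0\notin L$, then $\varepsilon=0$, $D=0$, $J=-\alpha$. If $u_0=q$, then $\varepsilon=0$, $D=\frac12\ge\beta$, $J=\beta-\alpha$.

Since $\sum_vJ_v-\sum\theta_e=\sum_{E_w}\Delta_e+\sum_{\mathrm{equal}}(\frac1d-\theta_e)=s^*$, we obtain
$$\Phi(G)-\Phi(H)\ge1+s^*-\sum_{v\in Z\setminus u_0}\mathrm{def}_v-(\omega-\alpha_{u_0}).$$

**Step 4 (the price of $wu_0$).** It remains to identify $\omega-\alpha_{u_0}$. Write $d,\ell,g$ for $d_{u_0},\ell_{u_0},g_{u_0}$. If $u_0\notin L'$, then $u_0\notin Z$ and $\omega-\alpha_{u_0}=\frac{d-1-\ell}{d(d-1)}=\kappa(u_0)$. If $u_0\in L'$, then $u_0\in Z$ and $\omega-\alpha_{u_0}=\frac1{d-1}-\frac\ell{d(d-1)}=\frac g{d(d-1)}$. Since $2\ell-d=d-2g$,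
$$\frac g{d(d-1)}-\mathrm{def}_{u_0}=\frac{g(d-2)-(d-2g)}{d(d-1)(d-2)}=\frac{g-1}{(d-1)(d-2)}=\kappa(u_0).$$
In both cases the drop is at least $1+s^*-\sum_{v\in Z}\mathrm{def}_v-\kappa(u_0)$, and it is less than $1$. $\square$

The bookkeeping can be tested on $Q_6$ with $w=z_1$. There $H$ is the star formed by $z_2$ and $x_1,\dots,x_6$ with $w$ hanging at $u_0$, so $\Phi(H)=1+\frac12$ and the drop is $\frac52$. The bound of Step 4 has $s^*=6\cdot\frac16=1$, $\sum_Z\mathrm{def}=-1$, $\kappa(u_0)=\frac12$, and gives $1+1+1-\frac12=\frac52$. This is not less than $1$, so $Q_6$ violates (8), as it must.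

Now we pay for the deficits with Lemma 10. For $e\in E_w$ put
$$U_e=\Delta_e\sum_{v\in Z^+\cap e}\rho_v+[e=xy\text{ equal of degree }d]\,\frac1{d(d-1)}\sum_{v\in Z^+:\;x,y\in N_K(v)}\rho_v .$$
Since $\mathrm{def}_v\le0$ for $v\in Z\setminus Z^+$, (7) gives $\sum_Z\mathrm{def}_v\le\sum_{v\in Z^+}\rho_v(\delta_v+\tau_v)=\sum_{e\in E_w}U_e$; the last equality only reorders the sum. With (8),
$$\kappa(u_0)>\sum_{e\in E_w}(V_e-U_e). \tag{9}$$

**Lemma 12.** $V_e\ge U_e$ for every $e\in E_w$. Hence $\kappa(u_0)>0$ always.

*Proof.* *Let $e=xy$ be not equal.* If one end, say $x$, is in $Z^+$ with $d_x=4$, then $d_y=3$, so $y\notin Z^+$ and $\sum_{v\in Z^+\cap e}\rho_v=1$. Otherwise ends in $Z^+$ have degree at least $5$, and this sum is at most $\frac23$. As $\Delta_e>0$, $U_e\le\Delta_e=V_e$.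

*Let $e=xy$ be equal of degree $d$*; then $d\ge4$. Ends in $Z^+$ have degree at least $5$, because the neighbours in $K-w$ of a degree-4 member of $Z^+$ have degree $3$. A vertex $v\in Z^+$ adjacent to both $x$ and $y$ has $d_v\ge5$ for the same reason, so $\rho_v\le\frac13$; there are at most $d-1$ such $v$, being neighbours of $x$ other than $y$. If $d\ge5$, then $\theta_e\le\frac2{d(d-2)}$, and
$$V_e-U_e\ge\frac{\Delta_e}3+\frac1d\Bigl(1-\frac2{d-2}-\frac13\Bigr)\ge\frac{\Delta_e}3>0 .$$
If $d=4$, no end is in $Z^+$, so $U_e\le\frac1{12}\cdot3\cdot\frac13=\frac1{12}$; and $\theta_e\le\frac12-\frac14=\frac14$, so $V_e\ge\Delta_e\ge\frac1{12}$ by (6). $\square$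

## No dominating neighbour next to a local maximum

**Lemma 13.** There is no local maximum $w$ with a neighbour $u_0\in N_K(w)$ all of whose neighbours other than $w$ have degree at most $d_{u_0}$.

*Proof.* Suppose there is. Let $d=d_{u_0}$ and let $k=g_{u_0}-1$ be the number of neighbours $z\ne w$ of $u_0$ with $d_z=d$; they lie in $K$. If $k=0$, then $\kappa(u_0)=0$, contradicting Lemma 12. So $k\ge1$, and $d\ge4$ since equal edges of $K$ have degree at least $4$. We show
$$V_e-U_e\ge\frac1{(d-1)(d-2)}\qquad\text{for each such }e=u_0z\in E_w .$$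
Then, by Lemma 12 for the other edges, $\sum_{e\in E_w}(V_e-U_e)\ge\frac k{(d-1)(d-2)}\ge\kappa(u_0)$, contradicting (9).

Here $m\le\varepsilon_{u_0}=[u_0\in L']\le1$, so $\theta_e\le\frac1{d(d-1)}$. Suppose $v\in Z^+$ is adjacent to $u_0$ and to $z$. Then $d_v\le d$, since $v\ne w$ is a neighbour of $u_0$, and $w,u_0,z$ are non-lower neighbours of $v$. So $g_v\ge3$, $d_v\ge7$, $\rho_v\le\frac1{10}$, and $d\ge7$. There are at most $d-2$ such $v$, being neighbours of $u_0$ other than $z,w$. If $u_0$ or $z$ is in $Z^+$, it has $w$ and the other one as non-lower neighbours, so its $g$ is at least $2$, $d\ge5$, and its $\rho$ is at most $\frac13$. Hence the coefficient of $\Delta_e>0$ in $V_e-U_e$ is at least $\frac13$, and it is $1$ if $d=4$. Therefore: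

- $d=4$: $V_e-U_e\ge\frac1{12}+\frac14-\frac1{12}=\frac14>\frac16$, using $\Delta_e\ge\frac1{12}$ from (6).
- $d=5,6$: $V_e-U_e\ge\frac1d-\frac1{d(d-1)}=\frac{d-2}{d(d-1)}$, which is $\frac3{20}>\frac1{12}$, respectively $\frac4{30}>\frac1{20}$.
- $d\ge7$: $V_e-U_e\ge\frac{d-2}{d(d-1)}-\frac1{10}\cdot\frac{d-2}{d(d-1)}=\frac9{10}\cdot\frac{d-2}{d(d-1)}\ge\frac1{(d-1)(d-2)}$, as $\frac9{10}(d-2)^2\ge d$ for $d\ge7$. $\square$

## Two far-apart vertices of large degree, and the contradiction

**Step 1 (choosing $w$ and $t$).** We use Lemma 13 to fix the top degrees. Let $w\in K$ have maximum degree in $G$ among the vertices of $K$, and let $t$ have maximum degree among $K-w$, chosen adjacent to $w$ if possible. Clearly $w$ is a local maximum.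

If $t$ were adjacent to $w$, all neighbours of $t$ other than $w$ would have degree at most $d_t$, and $(w,t)$ would contradict Lemma 13. So $t$ is not adjacent to $w$, and by the choice of $t$,
$$d_u<d_t\le d_w\qquad\text{for all }u\in N_K(w).$$
Thus $d_t\ge4$. Since $N_K(t)\subseteq K-w$, $t$ is a local maximum. If $t$ had a neighbour $z\in K$ with $d_z=d_t$, then $z$ would not be adjacent to $w$, so all neighbours of $z$ would have degree at most $d_t=d_z$, and $(t,z)$ would contradict Lemma 13. So all neighbours of $t$ are lower: $g_t=0$, $\beta_t=0$.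

Let $A_t=\sum_{u\in N_K(t)}\alpha_u$ and $\tau_t=\sum\frac1{d(d-1)}$ over the equal edges inside $N_K(t)$.

**Step 2 (edges near $t$ make $\kappa$ large at $w$).** We show
$$\kappa(u)>\tfrac23(A_t+\tau_t)\qquad\text{for every }u\in N_K(w). \tag{10}$$
Use (9) with $w$ and $u_0=u$. Note that $t,w\notin Z^+$ and $w\notin N_K(t)$. By Lemma 12 all terms are nonnegative, so it suffices to treat the edges from $t$ and the equal edges inside $N_K(t)$; these are distinct edges of $E_w$.

*Edges $xt$, $x\in N_K(t)$.* Such an edge is not equal, and $\Delta_{xt}=\alpha_x-\beta_t=\alpha_x$. If $x\in Z^+$, then $w,t$ are non-lower neighbours of $x$, so $g_x\ge2$, $d_x\ge5$, $\rho_x\le\frac13$. So $V_e-U_e\ge\frac23\alpha_x$ for $e=xt$.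

*Equal edges $e=xy$ inside $N_K(t)$, of degree $d\ge4$.* As in Lemma 12, ends in $Z^+$ have $\rho\le\frac13$ and occur only if $d\ge5$, and every $v\in Z^+$ adjacent to both $x$ and $y$ has $\rho_v\le\frac13$. In particular the coefficient of $\Delta_e$ in $V_e-U_e$ is at least $\frac13>0$. We need $V_e-U_e\ge\frac23\cdot\frac1{d(d-1)}$.

- $d=4$: then $x,y\notin Z^+$. If $m=2$, then $x$ and $y$ are adjacent to $w$, so $x$ has the non-lower neighbours $w,t,y$ and $\ell_x\le1$; similarly $\ell_y\le1$. This contradicts (6). So $m\le1$, $\theta_e\le\frac1{12}$, $V_e\ge\frac1{12}+\frac14-\frac1{12}=\frac14$, $U_e\le\frac1{12}\cdot3\cdot\frac13=\frac1{12}$, and $V_e-U_e\ge\frac16\ge\frac23\cdot\frac1{12}$.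
- $d\ge5$, $m=2$: then $x$ is adjacent to $w$, so at most $d-3$ vertices of $Z^+$ are adjacent to both $x$ and $y$ (exclude $y,t,w$ from $N(x)$), and
$$V_e-U_e\ge\frac1d\Bigl(1-\frac2{d-2}-\frac{d-3}{3(d-1)}\Bigr)=\frac1d\Bigl(\frac23-\frac2{d-2}+\frac2{3(d-1)}\Bigr)\ge\frac23\cdot\frac1{d(d-1)},$$
because $\frac2{d-2}\le\frac23$.
- $d\ge5$, $m\le1$: there are at most $d-2$ such vertices (exclude $y,t$), and $V_e-U_e\ge\frac1d-\frac1{d(d-1)}-\frac{d-2}{3d(d-1)}=\frac23\cdot\frac{d-2}{d(d-1)}\ge\frac23\cdot\frac1{d(d-1)}$.

Summing over all these edges gives (10).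

**Step 3 (a lower bound for $A_t+\tau_t$).** We strip $t$ while keeping the graph spanning, to show
$$A_t+\tau_t>\tfrac13 . \tag{11}$$
Since $|N_K(t)|\ge d_t-1\ge3$, by Lemma 9 there is $u_1\in N_K(t)$ with $d:=d_{u_1}\ge4$. Delete all $K$-edges at $t$ except $tu_1$. The result is a proper spanning subgraph, connected since $K-t$ is connected. The remaining edges at $t$ change as follows: $tu_1$ from $\frac1{d_t}$ to $\frac1d$; the first hair edge, if any, from $\frac1{d_t}$ to $\frac12$. Use (4) with $S=N_K(t)\setminus u_1$: all of $S$ is lower, $\beta_t=0$, $\Delta_{ut}=\alpha_u$, $\tau_S\le\tau_t$, and $|S|+1+L_t=d_t$. So the terms $-\frac1{d_t}$ add up to $-1$, and the total change is at most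
$$A_t-\alpha_{u_1}+\tau_t-1+\frac1d+\frac{L_t}2 .$$
The change is positive by (C1). As $L_t\le1$ and $g_{u_1}\le d-1$,
$$A_t+\tau_t>\frac12+\alpha_{u_1}-\frac1d=\frac12-\frac{g_{u_1}-1}{d(d-1)}\ge\frac12-\frac{d-2}{d(d-1)}\ge\frac12-\frac16=\frac13,$$
because $6(d-2)\le d(d-1)$ is equivalent to $(d-3)(d-4)\ge0$.

**Step 4 (all $K$-neighbours of $w$ carry a leaf and have no other lower neighbour).** By (10) and (11), $\kappa(u)>\frac29$ for all $u\in N_K(w)$. Let $d=d_u\ge3$. If $u\notin L'$, then, as $g_u\le d-1$, $\kappa(u)\le\frac{d-2}{d(d-1)}\le\frac16$, a contradiction. So $u\in L'$. If $\ell_u\ge2$, then $g_u\le d-2$ and $\kappa(u)\le\frac{d-3}{(d-1)(d-2)}\le\frac16$, the last step being equivalent to $(d-4)(d-5)\ge0$; again a contradiction. So every $u\in U:=N_K(w)$ lies in $L'$ and has $\ell_u=1$: its only lower neighbour is its leaf.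

**Step 5 (cutting the leaves around $w$).** The neighbourhood of $w$ now looks like that of a hub in $Q_6$, and we use the move that worked there. Two adjacent vertices of $U$ would each be non-lower for the other, hence of equal degree $d\ge3$, with $\ell$-sum $2<d$, contradicting (6). So $U$ is independent. Delete the leaves at all $u\in U$. No other weight changes, since each $K$-neighbour $v$ of $u\in U$ satisfies $d_v\ge d_u$ and $v\notin U$, so $uv$ keeps weight $\frac1{d_v}$. Thus $\Phi$ drops by $\sum_{u\in U}\frac1{d_u}$, while the radius drops by at most $1$ by Lemma 4(b). By (C2), $\sum_{u\in U}\frac1{d_u}<1$. But $|U|\ge d_w-1$, and $d_u\le d_t-1\le d_w-1$ for all $u\in U$ by Step 1, so the sum is at least $1$. This contradiction proves Theorem 1. $\blacksquare$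

## Even paths, and strictness for $R$

The bound for $\Phi$ is attained: for $r\ge2$, $\Phi(P_{2r})=\frac{2r-1}2=\mathrm{rad}(P_{2r})-\frac12$.

For $R$ the inequality is strict: $R(G)>\mathrm{rad}(G)-\frac12$ for every connected $G$. If some edge joins vertices of different degrees, then $\sqrt{ab}<\max\{a,b\}$ on that edge, and $R(G)>\Phi(G)\ge\mathrm{rad}(G)-\frac12$. Otherwise $G$, being connected, is regular. If $G=K_1$, the claim is $0>-\frac12$. Else $R(G)=\frac n2$ with $n=|V(G)|$. A spanning tree $T$ has $\mathrm{rad}(T)\ge\mathrm{rad}(G)$ and $\mathrm{diam}(T)\ge2\,\mathrm{rad}(T)-1$, so $n\ge\mathrm{diam}(T)+1\ge2\,\mathrm{rad}(G)$ and $R(G)\ge\mathrm{rad}(G)$.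

In $P_{2r}$ with $r\ge2$, the two end edges contribute $\frac1{\sqrt2}$ each to $R$ and the other $2r-3$ edges $\frac12$ each, so $R(P_{2r})=r-\frac32+\sqrt2$. Therefore the best constant $c$ in "$R(G)\ge\mathrm{rad}(G)-c$ for all connected $G$" satisfies $\frac32-\sqrt2\le c\le\frac12$. Its value is not determined here.
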